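\title{Weighted norm inequalities for the parabolic maximal function without time lag}

\begin{abstract}
We study the parabolic forward-in-time maximal operator on $\mathbb{R}^{n+1}$ without time lag, and the corresponding Muckenhoupt class $A_q^+(0)$. We prove that this condition characterizes the weak type $(q,q)$ inequality, also for pairs of weights and for $q=1$, with comparable constants. The proof is a covering argument in which each selected box is cut in time according to the mass of the function. We then show that the strong type inequality is not characterized by $A_q^+(0)$: for all $n\ge1$, $p>1$ and $1<q<\infty$ the weight $(1+|x|)^{(n+p)q-n}e^{(q-1)t}$ belongs to $A_q^+(0)$, but the maximal operator is not of strong type $(q,q)$ with respect to it. Logarithmic perturbations of this weight show that the weights for the strong type inequality lie strictly between $\bigcup_{1<r<q}A_r^+(0)$ and $A_q^+(0)$.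
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Parabolic rectangles, maximal functions and weights}

Fix an integer $n\ge1$ and a real number $p>1$. Points of $\mathbb{R}^{n+1}$ are written $z=(x,t)$ with $x\in\mathbb{R}^n$ and $t\in\mathbb{R}$. Throughout, $|x|=\max_i|x_i|$, and $Q(x,L)=\{y\in\mathbb{R}^n:|y-x|\le L\}$ is the closed cube of center $x$ and side $2L$. A \emph{parabolic rectangle} is a set
\[
R=R(x,t,L)=Q(x,L)\times(t-L^p,t+L^p),\qquad L>0 .
\]
The number $p$ is the exponent of the underlying doubly nonlinear parabolic equation. For us it only fixes the scaling: the dilations $(x,t)\mapsto(rx,r^pt)$ map parabolic rectangles to parabolic rectangles and multiply volumes by $r^{d}$, where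
\[
d=n+p .
\]
For a \emph{time lag} $0\le\gamma<1$ the upper and lower parts of $R$ are
\[
R^+(\gamma)=Q(x,L)\times(t+\gamma L^p,\,t+L^p),\qquad R^-(\gamma)=Q(x,L)\times(t-L^p,\,t-\gamma L^p).
\]
For $f\in L^1_{\mathrm{loc}}(\mathbb{R}^{n+1})$ the \emph{forward-in-time maximal function with lag $\gamma$} is
\[
M^{\gamma+}f(z)=\sup_{R^-(\gamma)\ni z}\frac1{|R^+(\gamma)|}\int_{R^+(\gamma)}|f|,
\]
where the supremum is over all parabolic rectangles $R$ with $z\in R^-(\gamma)$. Its value at $(x,t)$ depends only on the values of $f$ after time $t$.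

A \emph{weight} is a locally integrable function $w$ with $w>0$ almost everywhere. We write $w(E)=\int_Ew$ and $\|f\|_{L^q(w)}^q=\int|f|^qw$. For $1<q<\infty$ and $q'=q/(q-1)$, a weight $w$ belongs to the \emph{parabolic Muckenhoupt class} $A_q^+(\gamma)$ if
\begin{equation}\label{eq:Aq}
\sup_R\left(\frac1{|R^-(\gamma)|}\int_{R^-(\gamma)}w\right)\left(\frac1{|R^+(\gamma)|}\int_{R^+(\gamma)}w^{1-q'}\right)^{q-1}<\infty ,
\end{equation}
the supremum being over all parabolic rectangles. The reciprocal of the second factor is a mean of $w$ with the negative exponent $1-q'$, the harmonic mean when $q=2$. So \eqref{eq:Aq} says that the arithmetic mean of $w$ over the past part of $R$ is controlled by a mean over the future part that is sensitive to small values. The condition restricts decay in time and does not restrict growth. If $w(x,t)=\omega(t)$ with $\omega$ positive and nondecreasing, the product in \eqref{eq:Aq} is at most $1$, however fast $\omega$ grows. If $w(x,t)=e^{-t}$ and $\gamma=0$, the product for $R(0,0,L)$ is at least $(e^{L^p}-1)/L^p$,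 which is unbounded.

For a weight $w$ and $1<q<\infty$ we consider two properties of $M^{\gamma+}$.
\begin{itemize}
\item[(W)] \emph{Weak type $(q,q)$}: there is $C$ such that $w(\{M^{\gamma+}f>\lambda\})\le C\lambda^{-q}\int|f|^qw$ for all $\lambda>0$ and all $f\in L^q(w)\cap L^1_{\mathrm{loc}}(\mathbb{R}^{n+1})$.
\item[(S)] \emph{Strong type $(q,q)$}: there is $C$ such that $\|M^{\gamma+}f\|_{L^q(w)}\le C\|f\|_{L^q(w)}$ for all $f\in L^q(w)\cap L^1_{\mathrm{loc}}(\mathbb{R}^{n+1})$.
\end{itemize}
By Chebyshev's inequality (S) implies (W).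

\subsection{The question}

Two neighboring situations are understood. When there is no space variable, let
\[
M^+f(t)=\sup_{\ell>0}\frac1\ell\int_t^{t+\ell}|f|,
\]
and write $\omega\in A_q^+$ if
\begin{equation}\label{eq:Aq1d}
\sup_{t\in\mathbb{R},\,\ell>0}\ \frac1\ell\int_{t-\ell}^t\omega\,\left(\frac1\ell\int_t^{t+\ell}\omega^{1-q'}\right)^{q-1}<\infty .
\end{equation}
Sawyer proved in 1986 that $M^+$ is bounded on $L^q(\omega)$ if and only if $\omega\in A_q^+$. For $n\ge1$ and a positive lag $\gamma\in(0,1)$, Kinnunen and Saari proved that $w\in A_q^+(\gamma)$ is necessary and sufficient for (W), and also necessary and sufficient for (S). They also proved that $w\in A_q^+(0)$ implies $w\in A_{q-\epsilon}^+(\gamma)$ for some $\epsilon>0$ and some $\gamma>0$; so in their arguments a lag appears even when one starts from the condition without lag.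

The case $\gamma=0$ is the extreme one. Since $R^\pm(\gamma)\subset R^\pm(0)$ and $|R^\pm(\gamma)|=(1-\gamma)|R^\pm(0)|$, we have $M^{\gamma+}f\le(1-\gamma)^{-1}M^{0+}f$ and $A_q^+(0)\subset A_q^+(\gamma)$. Thus $A_q^+(0)$ is the most restrictive of the conditions, $M^{0+}$ is the largest of the operators up to constants, and one asks whether the two match. The problem, which we take from \cite{PWNI}, is to decide the following two statements separately.
\begin{itemize}
\item[(i)] For all $n\ge1$, $p>1$, $1<q<\infty$ and every weight $w$: $M^{0+}$ satisfies (W) with respect to $w$ if and only if $w\in A_q^+(0)$.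
\item[(ii)] For all $n\ge1$, $p>1$, $1<q<\infty$ and every weight $w$: $M^{0+}$ satisfies (S) with respect to $w$ if and only if $w\in A_q^+(0)$.
\end{itemize}
The two theorems above suggest that both statements are true, and they suggest a plan in three steps: prove the weak type inequality, show that a weight in $A_q^+(0)$ belongs to $A_r^+(0)$ for some $r<q$, and interpolate. We show that the first and the third step can be carried out, that the second is false, and that (ii) fails with it.

\subsection{Results}

From now on $\gamma=0$, and we write $M=M^{0+}$ and $R^\pm=R^\pm(0)$, so that $|R^+|=|R^-|=2^nL^d$. The weak type inequality costs nothing more for two weights and for $q=1$. For weights $w,v$ put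
\[
[w,v]_q=\sup_R\frac{w(R^-)}{|R^-|}\Big(\frac1{|R^+|}\int_{R^+}v^{1-q'}\Big)^{q-1}\quad(1<q<\infty),\qquad
[w,v]_1=\sup_R\frac{w(R^-)}{|R^-|}\Big(\operatorname*{ess\,inf}_{R^+}v\Big)^{-1},
\]
with $1/0=\infty$. For $q>1$, $w\in A_q^+(0)$ means $[w,w]_q<\infty$.

\begin{theorem}\label{thm:weak}
Let $1\le q<\infty$, let $w,v$ be weights, and let $C_W\in[0,\infty]$ be the best constant $C$ in the inequality
\[
w(\{Mf>\lambda\})\le C\lambda^{-q}\int|f|^qv,\qquad\lambda>0,\quad f\in L^q(v)\cap L^1_{\mathrm{loc}}(\mathbb{R}^{n+1}).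
\]
Then
\[
[w,v]_q\le C_W\le C(n,p,q)\,[w,v]_q .
\]
\end{theorem}

To state the negative result in its sharp form, recall that for $0<r<\infty$ a measurable function $g$ belongs to the Lorentz space $L^{q,r}(w)$ if
\[
\int_0^\infty\big(\lambda\,w(\{|g|>\lambda\})^{1/q}\big)^r\,\frac{d\lambda}\lambda<\infty ,
\]
and to $L^{q,\infty}(w)$ if $\sup_\lambda\lambda\,w(\{|g|>\lambda\})^{1/q}<\infty$. One has $L^{q,q}(w)=L^q(w)$, and (W) says that $M$ maps into $L^{q,\infty}(w)$ with a bound.

\begin{theorem}\label{thm:family}
Fix $n\ge1$, $p>1$, $1<q<\infty$ and let $a=(n+p)q-n$. For $s\ge0$ let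
\[
h_s(r)=(1+r)^a\,\big(1+\log(1+r)\big)^{-s},\qquad w_s(x,t)=h_s(|x|)\,e^{(q-1)t}.
\]
\begin{itemize}
\item[(a)] $w_s\in A_q^+(0)$ for all $s\ge0$.
\item[(b)] $w_s\notin A_r^+(0)$ for all $1<r<q$ and $s\ge0$.
\item[(c)] $M$ satisfies \textup{(S)} with respect to $w_s$ if and only if $s>1$.
\item[(d)] There is a bounded, compactly supported $f$ with $Mf\notin L^{q,r}(w_0)$ for every $r<\infty$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:chain}
For all $n\ge1$, $p>1$ and $1<q<\infty$,
\[
\bigcup_{1<r<q}A_r^+(0)\ \subsetneq\ \{w:\text{\textup{(S)} holds}\}\ \subsetneq\ A_q^+(0)=\{w:\text{\textup{(W)} holds}\}.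
\]
Moreover, if $w\in A_q^+(0)$, then $M$ is of strong type $(r,r)$ with respect to $w$ for every $r>q$.
\end{corollary}

These results settle the problem. Statement (i) is true: it is Theorem~\ref{thm:weak} with $v=w$ and $q>1$, and the weak type constant is comparable to the supremum in \eqref{eq:Aq}. Statement (ii) is false for every $n$, $p$ and $q$. The implication from (S) to $A_q^+(0)$ holds; the implication from $A_q^+(0)$ to (S) fails for $w_0(x,t)=(1+|x|)^{(n+p)q-n}e^{(q-1)t}$. Part (d) of Theorem~\ref{thm:family} shows that the weak type in (i) cannot be improved in the Lorentz scale, and parts (a) and (b) show that the lag cannot be removed from the conclusion $w\in A_{q-\epsilon}^+(\gamma)$ quoted above.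

Section~\ref{sec:prelim} contains three short lemmas, among them the lower bound for $C_W$. Section~\ref{sec:line} describes the obstacle to the upper bound and overcomes it on the line, where the argument fits in a few lines. Section~\ref{sec:cover} proves the covering result that replaces this argument when $n\ge1$. Section~\ref{sec:family} is about the weights $w_s$ and is independent of the covering argument, apart from one use of Theorem~\ref{thm:weak} with $w=v=1$. Section~\ref{sec:chain} proves Corollary~\ref{cor:chain}.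

\section{Forward boxes, testing and interpolation}\label{sec:prelim}

We use repeatedly that
\begin{equation}\label{eq:super}
\alpha^p+\beta^p\le(\alpha+\beta)^p,\qquad\alpha,\beta\ge0 .
\end{equation}
By homogeneity it suffices to take $\alpha+\beta=1$, and then $\alpha^p\le\alpha$ and $\beta^p\le\beta$. Geometrically, two time intervals of the scales $\alpha$ and $\beta$, put end to end, fit into one of the scale $\alpha+\beta$. Apart from the values of constants, \eqref{eq:super} is the only way in which the size of $p$ enters the proof of Theorem~\ref{thm:weak}.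

In the definition of $M$ a point ranges over the lower halves of many rectangles. It is more convenient to have one family of sets attached to the point and increasing with the scale. For $z=(x,t)$ and $L>0$ the \emph{forward box} is
\[
U(z,L)=Q(x,L)\times(t,t+L^p),\qquad|U(z,L)|=2^nL^d ,
\]
and we put $Nf(z)=\sup_{L>0}|U(z,L)|^{-1}\int_{U(z,L)}|f|$. For $f\in L^1_{\mathrm{loc}}$ the integral $\int_{U(z,L)}|f|$ is a continuous function of $(z,L)$, by dominated convergence, because the boundary of a box is a null set. In particular $Nf$ is lower semicontinuous, and so is the supremum over any fixed set of scales.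

\begin{lemma}\label{lem:boxes}
Let $f\in L^1_{\mathrm{loc}}(\mathbb{R}^{n+1})$.
\begin{itemize}
\item[(a)] If $Mf(z)>\lambda$, then $z$ is an interior point of $R^-$ for some $R$ with $\int_{R^+}|f|>\lambda|R^+|$. In particular $\{Mf>\lambda\}$ is open.
\item[(b)] If $z\in R^-$ with $R=R(y,\tau,\ell)$, then $R^+\subset U(z,2\ell)$ and $|U(z,2\ell)|=2^d|R^+|$.
\item[(c)] $Nf\le Mf\le2^dNf$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $z\in R(y,\tau,\ell)^-$ with $\int_{R(y,\tau,\ell)^+}|f|>\lambda2^n\ell^d$. For $\ell'>\ell$ the point $z$ is interior to $R(y,\tau,\ell')^-$, and $\int_{R(y,\tau,\ell')^+}|f|\ge\int_{R(y,\tau,\ell)^+}|f|>\lambda2^n(\ell')^d$ if $\ell'$ is close to $\ell$. For this larger rectangle $Mf>\lambda$ on the whole lower half.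

(b) Let $z=(x,t)$. From $|x-y|\le\ell$ we get $Q(y,\ell)\subset Q(x,2\ell)$, and from $t<\tau<t+\ell^p$ we get $(\tau,\tau+\ell^p)\subset(t,t+2\ell^p)\subset(t,t+(2\ell)^p)$.

(c) The second inequality follows from (b). For the first, let $0<\epsilon<L^p$. Then $(x,t)\in R(x,t+\epsilon,L)^-$ and $R(x,t+\epsilon,L)^+=U((x,t+\epsilon),L)$; let $\epsilon\to0$ and use continuity.
\end{proof}

The next lemma gives the lower bound in Theorem~\ref{thm:weak}, and it puts the condition on the weights in the only form in which the upper bound will use it.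

\begin{lemma}\label{lem:test}
Let $1\le q<\infty$ and let $w,v$ be weights.
\begin{itemize}
\item[(a)] $[w,v]_q\le C_W$.
\item[(b)] If $A=[w,v]_q<\infty$, then for every parabolic rectangle $R$, every measurable $E\subset R^+$ and every measurable $f\ge0$,
\begin{equation}\label{eq:test}
\Big(\frac1{|R^+|}\int_Ef\Big)^qw(R^-)\le A\int_Ef^qv .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) We may assume $C_W<\infty$. Fix $R$. If $f\ge0$ is admissible, vanishes outside $R^+$ and has average $\theta=|R^+|^{-1}\int f>0$, then $Mf\ge\theta$ on $R^-$. Applying the weak type inequality with $\lambda<\theta$ and letting $\lambda\uparrow\theta$, we get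
\begin{equation}\label{eq:nec}
\theta^q\,w(R^-)\le C_W\int f^qv .
\end{equation}
Let $q>1$. For an integer $k\ge1$ take $f=v^{1-q'}\mathbf{1}_{R^+\cap\{v>1/k\}}$, which is bounded by $k^{q'-1}$ and has bounded support; the truncation is needed because $v^{1-q'}$ is not yet known to be locally integrable. Since $(1-q')q+1=1-q'$, we have $\int f^qv=\int f=\theta|R^+|<\infty$, and $\theta>0$ for large $k$. Dividing \eqref{eq:nec} by $\theta|R^+|=\theta|R^-|$ gives $\theta^{q-1}w(R^-)/|R^-|\le C_W$, and $\theta\uparrow|R^+|^{-1}\int_{R^+}v^{1-q'}$ as $k\to\infty$.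

Let $q=1$, $\iota=\operatorname*{ess\,inf}_{R^+}v$ and $\epsilon>0$. The set $E=R^+\cap\{v<\iota+\epsilon\}$ has positive measure, and \eqref{eq:nec} with $f=\mathbf{1}_E$ reads $w(R^-)|E|/|R^+|\le C_Wv(E)\le C_W(\iota+\epsilon)|E|$. Hence $w(R^-)/|R^-|\le C_W\iota$; in particular $\iota>0$.

(b) For $q>1$, H\"older's inequality applied to $f=fv^{1/q}\cdot v^{-1/q}$ gives $(\int_Ef)^q\le\int_Ef^qv\,\big(\int_{R^+}v^{1-q'}\big)^{q-1}$, and we multiply by $w(R^-)|R^+|^{-q}$. For $q=1$ use $\int_Ef\le(\operatorname*{ess\,inf}_{R^+}v)^{-1}\int_Efv$.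
\end{proof}

The last lemma is the case of the Marcinkiewicz interpolation theorem that we need.

\begin{lemma}\label{lem:interp}
Let $1<r<q<\infty$. If $M$ is of weak type $(r,r)$ with respect to a weight $w$, then $M$ is of strong type $(q,q)$ with respect to $w$.
\end{lemma}

\begin{proof}
Let $C$ be the weak type constant, $f\in L^q(w)\cap L^1_{\mathrm{loc}}$, $\lambda>0$ and $f_\lambda=f\mathbf{1}_{\{|f|>\lambda/2\}}$. Then $|f_\lambda|^r\le(\lambda/2)^{r-q}|f|^q$, so $f_\lambda\in L^r(w)\cap L^1_{\mathrm{loc}}$. From $|f|\le|f_\lambda|+\lambda/2$ we get $\{Mf>\lambda\}\subset\{Mf_\lambda>\lambda/2\}$. Therefore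
\[
\int(Mf)^qw=q\int_0^\infty\lambda^{q-1}w(\{Mf>\lambda\})\,d\lambda\le qC2^r\int|f|^r\int_0^{2|f|}\lambda^{q-r-1}\,d\lambda\;w=\frac{q\,2^qC}{q-r}\int|f|^qw.\qedhere
\]
\end{proof}

\section{The obstacle, and the weak type inequality on the line}\label{sec:line}

Inequality \eqref{eq:test} is a rule of payment: the $w$-measure of a set can be charged to a portion of $f$ of sufficient mass, provided the set lies entirely \emph{before} that portion in time. Nothing can be charged in the other direction. For $w=e^t$, which lies in every $A_q^+(0)$, one has $w(R^+)=e^{L^p}w(R^-)$.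

A Vitali covering argument does not respect this rule. Each $z\in\{Mf>\lambda\}$ has a forward box $U(z,L)$ with large average. Select disjoint boxes, the larger ones first. A point $z'$ is discarded when its box meets a selected box $U(z,L)$ of comparable or larger size. Such a $z'$ may lie inside $U(z,L)$, at a time later than all the mass of $f$ in that box, and then $U(z,L)$ cannot pay for it. With a positive lag there is a margin: if $z\in R^-(\gamma)$, then $R^+(\gamma)$ begins more than $2\gamma L^p$ after $z$, so a neighborhood of $z$ of size comparable to $R$ still precedes $R^+(\gamma)$. Without lag there is no margin that can be fixed in advance. We create one that depends on $f$, by cutting the box at a time determined by the mass of $f$.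

The idea is visible when there is no space variable. Let $w,v$ be weights on $\mathbb{R}$, let $f\ge0$ be integrable, and assume the analogue of \eqref{eq:test}:
\begin{equation}\label{eq:test1d}
\Big(\frac1\ell\int_Ef\Big)^qw\big((c-\ell,c)\big)\le A\int_Ef^qv\qquad\text{for }c\in\mathbb{R},\ \ell>0,\ E\subset(c,c+\ell).
\end{equation}
We claim that the open set $O=\{M^+f>\lambda\}$ satisfies $w(O)\le4^qA\lambda^{-q}\int f^qv$.

Let $g(u)=\int_{-\infty}^uf-\lambda u$. This function is continuous and tends to $-\infty$ as $u\to\infty$, and $t\in O$ if and only if $g(u)>g(t)$ for some $u>t$. Let $(\alpha,\beta)$ be a component of $O$, let $t\in(\alpha,\beta)$, and let $u^*$ be a point at which $g$ attains its maximum on $[t,\infty)$. Then $u^*\notin O$, so $\beta\le u^*<\infty$. Since $\beta\notin O$, we have $g(u^*)\le g(\beta)$. Hence $g(t)\le g(\beta)$, that is,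
\begin{equation}\label{eq:sun}
\int_t^\beta f\ge\lambda(\beta-t),\qquad\alpha<t<\beta .
\end{equation}
As $f$ is integrable, $\alpha>-\infty$, and \eqref{eq:sun} holds at $t=\alpha$ by continuity. All points of the component share the right endpoint $\beta$.

Put $m=\int_\alpha^\beta f>0$ and choose $\alpha=t_0<t_1<\dots<\beta$ with $\int_{t_k}^\beta f=2^{-k}m$. By \eqref{eq:sun}, $\lambda(\beta-t_k)\le2^{-k}m$, so $t_k\to\beta$. The time $t_{k+1}$ cuts the interval $(t_k,\beta)$ into a \emph{base} $(t_k,t_{k+1})$ and a \emph{cap} $(t_{k+1},\beta)$ of equal mass. The cap comes after the base and can pay for it. The caps, however, are nested, and a point near $\beta$ lies in many of them. So we remove from each cap the next one. What remains is $F_k=(t_{k+1},t_{k+2})$; these sets are disjoint, and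
\[
\int_{F_k}f=2^{-k-2}m=\frac14\int_{t_k}^\beta f\ge\frac\lambda4(\beta-t_k).
\]
Apply \eqref{eq:test1d} with $c=t_{k+1}$, $\ell=\beta-t_k$ and $E=F_k$. Since $(t_k,t_{k+1})\subset(c-\ell,c)$, we get $(\lambda/4)^qw((t_k,t_{k+1}))\le A\int_{F_k}f^qv$. Summing over $k$ and over the components proves the claim.

Three features carry over to $n\ge1$: boxes are cut by mass, the bases are disjoint, and the caps keep a fixed fraction of their mass after the later caps are removed. What is lost is \eqref{eq:sun}. There is no common endpoint, the boxes have unrelated positions and sizes, and a small box may stick out of a larger one through the top or the sides.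

\section{A covering result and the proof of Theorem~\ref{thm:weak}}\label{sec:cover}

Fix an integer $J=J(n,p)\ge3$ such that
\[
\delta=2^{3-J}\quad\text{satisfies}\quad\delta\,2^d\le\tfrac15 .
\]
Note that $1/\delta$ is an integer. The following statement contains no weights.

\begin{proposition}\label{prop:cover}
Let $f\ge0$ be integrable on $\mathbb{R}^{n+1}$, let $\lambda>0$, and let $K\subset\{Mf>\lambda\}$ be compact. There are finitely many parabolic rectangles $P_i$ and measurable sets $F_i\subset P_i^+$ such that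
\begin{itemize}
\item[(a)] $K\subset\bigcup_iP_i^-$ up to a null set,
\item[(b)] $\displaystyle\int_{F_i}f\ge\frac{\lambda\,|P_i^+|}{10\cdot12^d}$ for every $i$,
\item[(c)] $\sum_i\mathbf{1}_{F_i}\le2J\,20^d$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:weak}, given Proposition~\ref{prop:cover}]
The lower bound for $C_W$ is Lemma~\ref{lem:test}(a). For the upper bound let $A=[w,v]_q<\infty$, $\lambda>0$ and $f\in L^q(v)\cap L^1_{\mathrm{loc}}$; we may assume $f\ge0$. Let $f_k$ be the restriction of $f$ to $Q(0,k)\times(-k,k)$. By monotone convergence on each rectangle, $\{Mf>\lambda\}$ is the increasing union of the sets $\{Mf_k>\lambda\}$, so we may assume that $f$ is integrable. The set $\{Mf>\lambda\}$ is open, hence an increasing union of compact sets, and it suffices to bound $w(K)$ for a compact subset $K$. By \eqref{eq:test} and (b), $w(P_i^-)\le A(10\cdot12^d)^q\lambda^{-q}\int_{F_i}f^qv$. Summing over $i$ and using (a) and (c),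
\[
w(K)\le2J\,20^d\,(10\cdot12^d)^q\,A\,\lambda^{-q}\int f^qv .\qedhere
\]
\end{proof}

The rest of this section proves Proposition~\ref{prop:cover}. We write $\mu(E)=\int_Ef$ and call $\mu(E)$ the mass of $E$. It is a finite measure that vanishes on null sets.

\subsection{The largest scale}

The function $f$ is arbitrary, so the mass of a box gives no information about the mass of a larger box. We recover such information at the points of $K$ by working at the largest scale at which the average is still large.

By Lemma~\ref{lem:boxes}(a) and compactness, $K$ is covered by the lower halves of finitely many rectangles $R(y,\tau,\ell)$ with $\mu(R^+)>\lambda|R^+|$. Let $L_*>0$ be the least of the numbers $2\ell$, and put $\lambda_0=2^{-d}\lambda$. By Lemma~\ref{lem:boxes}(b), every $z\in K$ has a scale $L\ge L_*$ with $\mu(U(z,L))>\lambda_0|U(z,L)|$. For $z\in K$ define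
\[
L_z=\sup\{L>0:\mu(U(z,L))\ge\lambda_0|U(z,L)|\}.
\]
Then $L_z\ge L_*$, and $\lambda_02^nL_z^d\le\|f\|_{L^1}$; here compactness of $K$ and integrability of $f$ are used. By continuity in $L$ from the left and from the right,
\begin{equation}\label{eq:largest}
\mu(U(z,L_z))=\lambda_02^nL_z^d,\qquad\mu(U(z,L))<\lambda_02^nL^d\quad\text{for }L>L_z .
\end{equation}
So enlarging $U(z,L_z)$ by a factor $\kappa\ge 1$ multiplies its mass by at most $\kappa^d$.

We say that $z\in K$ has \emph{level} $k\in\mathbb{Z}$ if $2^k\le L_z<2^{k+1}$. Only finitely many levels occur. Split $K$ into $J$ sets according to the residue of the level modulo $J$, and let $K'$ be one of them. Two points of $K'$ either have the same level, and then their scales differ by a factor less than $2$, or their levels differ by at least $J$, and then one scale is much smaller than the other. We construct the required family for $K'$ with overlap at most $2\cdot20^d$; the union of the $J$ families proves the proposition.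

\subsection{Base, cap and shadow}

Let $z=(x,t)\in K'$ and $L=L_z$. Much smaller boxes that meet the box of $z$ will lie in a slightly larger box, and we shall need the shell between the two to carry little mass. For $U(z,L)$ itself this may be false, since $f$ may concentrate just outside. But there are $1/\delta$ disjoint shells between $U(z,L)$ and $U(z,2L)$, and one of them is light. The numbers
\[
\mu\big(U(z,(1+(i+1)\delta)L)\big)-\mu\big(U(z,(1+i\delta)L)\big),\qquad0\le i<1/\delta,
\]
have sum at most $\mu(U(z,2L))\le2^d\mu(U(z,L))$ by \eqref{eq:largest}, so the smallest is at most $\delta2^d\mu(U(z,L))\le\frac15\mu(U(z,L))$. Let $\rho=\rho_z=1+i\delta\in[1,2-\delta]$ correspond to it, and put $V_z=U(z,\rho L)$. Then $U(z,L)\subset V_z\subset U(z,2L)$ and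
\begin{equation}\label{eq:shell}
\mu\big(U(z,(\rho+\delta)L)\big)-\mu(V_z)\le\tfrac15\mu(V_z).
\end{equation}

Now cut $V_z$ in time. The function $s\mapsto\mu(Q(x,\rho L)\times(t,s))$ is continuous and increases from $0$ to $\mu(V_z)>0$ on $[t,t+(\rho L)^p]$. So there is $s_z\in(t,t+(\rho L)^p)$ such that the \emph{base} and the \emph{cap}
\[
D_z=Q(x,\rho L)\times(t,s_z),\qquad E_z=Q(x,\rho L)\times(s_z,t+(\rho L)^p)
\]
satisfy
\begin{equation}\label{eq:cut}
\mu(D_z)=\tfrac45\mu(V_z),\qquad\mu(E_z)=\tfrac15\mu(V_z)=\tfrac14\mu(D_z).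
\end{equation}
Finally, the \emph{shadow} of $z$ is
\[
Z_z=Q(x,6L)\times\big(t-(4L)^p,\,s_z\big]\ni z .
\]
It is the set that the cap will pay for. Sideways and backward in time it extends as far as a Vitali argument requires; forward in time it stops at $s_z$, where the cap begins. See Figure~\ref{fig:boxes}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[dashed] (-4,-1.3) rectangle (4,1.8);
\fill[gray!25] (-1.5,0) rectangle (1.5,1.8);
\draw[thick] (-1.5,0) rectangle (1.5,3);
\draw[thick] (-1.5,1.8) -- (1.5,1.8);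
\draw[dotted,thick] (-1.85,0) rectangle (1.85,3.4);
\fill[gray!55] (1.25,2.15) rectangle (1.7,2.6);
\draw (1.25,2.15) rectangle (1.7,2.8);
\draw (1.25,2.6) -- (1.7,2.6);
\fill (0,0) circle (1.5pt) node[below] {$z$};
\node at (0,0.9) {$D_z$};
\node at (0,2.4) {$E_z$};
\node at (-3,-0.7) {$Z_z$};
\node[right] at (1.9,2.5) {$V_{z'}$};
\node[right] at (4,1.8) {time $s_z$};
\draw[->] (-4.6,-1.3) -- (-4.6,3.4) node[left] {$t$};
\end{tikzpicture}
\caption{The sets attached to a point $z$, for $n=1$ and not to scale. The box $V_z$ (thick) is cut at time $s_z$ into the base $D_z$ (shaded), with four fifths of its mass, and the cap $E_z$. The shadow $Z_z$ (dashed) ends at time $s_z$. A much smaller box $V_{z'}$ selected later, with its own base shaded, can meet $V_z$ only after time $s_z$, and it stays inside the slightly larger box $U(z,(\rho+\delta)L)$ (dotted).}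
\label{fig:boxes}
\end{figure}

\subsection{Selection}

Go through the levels that occur in $K'$ in decreasing order. At each level, as long as some point of $K'$ of that level lies outside the shadows of all points selected so far, select such a point; when there is none, pass to the next level. Below, $z=(x,t)$ and $z'=(x',t')$ are selected points, $L=L_z$, $L'=L_{z'}$ and $\rho=\rho_z$.

\begin{lemma}\label{lem:order}
If $z'$ is selected after $z$, then $L'<2L$, and either $V_{z'}\cap V_z=\emptyset$ or $t'>s_z$. In both cases $V_{z'}\cap D_z=\emptyset$.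
\end{lemma}

\begin{proof}
The level of $z'$ is at most the level $k$ of $z$, so $L'<2^{k+1}\le2L$. Also $V_{z'}\subset U(z',2L')$ and $z'\notin Z_z$. There are three ways to lie outside $Z_z$. If $|x'-x|>6L$, then the cubes $Q(x',2L')$ and $Q(x,\rho L)$ are disjoint, because $2L'+\rho L<4L+2L$; so $V_{z'}\cap V_z=\emptyset$. If $t'\le t-(4L)^p$, then all times in $V_{z'}$ are less than $t'+(2L')^p\le t$, while all times in $V_z$ exceed $t$; again $V_{z'}\cap V_z=\emptyset$. The remaining case is $t'>s_z$; then all times in $V_{z'}$ exceed $s_z$, and all times in $D_z$ are less than $s_z$.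
\end{proof}

Since $D_{z'}\subset V_{z'}$, the bases of the selected points are pairwise disjoint at every stage. By \eqref{eq:cut} and \eqref{eq:largest},
\begin{equation}\label{eq:basemass}
\mu(D_z)\ge\tfrac45\mu(U(z,L_z))=\tfrac45\lambda_02^nL_z^d\ge\tfrac45\lambda_02^nL_*^d .
\end{equation}
As $\mu$ is finite, the selection stops after finitely many steps. The set $\Gamma$ of selected points is finite, and $K'\subset\bigcup_{z\in\Gamma}Z_z$.

\subsection{Trimming the caps}

As on the line, caps of many different levels can be nested, so their overlap is not under control. We remove from each cap the caps of lower level: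
\[
F_z=E_z\setminus\bigcup\{E_{z'}:z'\in\Gamma\text{ has lower level than }z\}.
\]
The mass removed is estimated through the bases. Each removed cap weighs one quarter of its base, the bases are disjoint, and they are confined to a region of small mass, namely the cap of $z$ and the light shell.

\begin{lemma}\label{lem:trim}
For every $z\in\Gamma$, $\mu(F_z)\ge\frac12\mu(E_z)$.
\end{lemma}

\begin{proof}
Let $k$ be the level of $z$, and let $\Gamma_z$ be the set of $z'\in\Gamma$ of lower level with $V_{z'}\cap E_z\ne\emptyset$. Only caps of points of $\Gamma_z$ remove anything from $E_z$, so it suffices to show $\sum_{z'\in\Gamma_z}\mu(E_{z'})\le\frac12\mu(E_z)$.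

Let $z'\in\Gamma_z$. We claim that $V_{z'}\subset U(z,(\rho+\delta)L)$. The level of $z'$ is at most $k-J$, so $L'<2^{k-J+1}\le2^{1-J}L$ and $4L'\le\delta L$. In space, $Q(x',2L')$ meets $Q(x,\rho L)$, hence $Q(x',2L')\subset Q(x,\rho L+4L')\subset Q(x,(\rho+\delta)L)$. In time, $z'$ was selected after $z$ and $V_{z'}$ meets $V_z$, so $t'>s_z>t$ by Lemma~\ref{lem:order}. A common point of $V_{z'}$ and $E_z$ has its time between $t'$ and $t+(\rho L)^p$, so $t'<t+(\rho L)^p$, and by \eqref{eq:super}
\[
t'+(2L')^p<t+(\rho L)^p+(2L')^p\le t+(\rho L+2L')^p\le t+((\rho+\delta)L)^p .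
\]
This proves the claim. With the last assertion of Lemma~\ref{lem:order}, the disjoint sets $D_{z'}$, $z'\in\Gamma_z$, lie in $U(z,(\rho+\delta)L)\setminus D_z$. By \eqref{eq:cut} and \eqref{eq:shell},
\[
\sum_{z'\in\Gamma_z}\mu(E_{z'})=\frac14\sum_{z'\in\Gamma_z}\mu(D_{z'})\le\frac14\Big[\mu\big(U(z,(\rho+\delta)L)\big)-\mu(V_z)+\mu(E_z)\Big]\le\frac14\cdot\frac25\,\mu(V_z)=\frac12\mu(E_z).\qedhere
\]
\end{proof}

The last line explains the number $\frac15$. If the cap and the shell each carry a fraction $\theta$ of $\mu(V_z)$, the fraction removed is at most $\frac\theta{1-\theta}\cdot2\theta$, and this is at most $\frac\theta2$ exactly when $\theta\le\frac15$. The separation of the levels by $J$ is what keeps $V_{z'}$ within the light shell.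

After trimming, only points of the same level can overlap, and these can be counted.

\begin{lemma}\label{lem:overlap}
$\sum_{z\in\Gamma}\mathbf{1}_{F_z}\le2\cdot20^d$.
\end{lemma}

\begin{proof}
Fix a point $\zeta$ and consider the $z\in\Gamma$ with $\zeta\in F_z$. They all have the same level: if $\zeta\in F_{z'}\subset E_{z'}$ and $z'$ has lower level than $z$, then $\zeta\notin F_z$. Let $z$ be the first of them to be selected and $z'$ any other, so that $L/2<L'<2L$. Since $\zeta\in V_z\cap V_{z'}$, Lemma~\ref{lem:order} gives $t'>s_z>t$. The cube $Q(x',2L')$ meets $Q(x,2L)$, so it lies in $Q(x,2L+4L')\subset Q(x,10L)$. The time of $\zeta$ lies between $t'$ and $t+(2L)^p$, so $t'+(2L')^p<t+(2L)^p+(4L)^p\le t+(10L)^p$. Thus $D_{z'}\subset V_{z'}\subset U(z,10L)$. These bases are disjoint, each has mass at least $\frac45\lambda_02^n(L/2)^d$ by \eqref{eq:basemass}, and $\mu(U(z,10L))\le\lambda_02^n(10L)^d$ by \eqref{eq:largest}. So there are at most $\frac54\,20^d$ points $z'$, and $1+\frac54\,20^d\le2\cdot20^d$.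
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:cover}}

For $z\in\Gamma$ let $P_z=R(x,s_z,6L)$, the rectangle centered at the time of the cut. Since $s_z<t+(2L)^p$ and $(2L)^p+(4L)^p\le(6L)^p$, we have $s_z-(6L)^p\le t-(4L)^p$. Hence $Z_z\subset P_z^-$ except for the slice at time $s_z$, which is a null set. This gives (a) for $K'$. Next, $t+(\rho L)^p<s_z+(6L)^p$, so $F_z\subset E_z\subset P_z^+$. By Lemma~\ref{lem:trim}, \eqref{eq:cut} and \eqref{eq:largest},
\[
\mu(F_z)\ge\frac1{10}\mu(V_z)\ge\frac1{10}\lambda_02^nL^d=\frac1{10}\cdot\frac{\lambda}{2^d}\cdot\frac{|P_z^+|}{6^d}=\frac{\lambda|P_z^+|}{10\cdot12^d},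
\]
which is (b). Lemma~\ref{lem:overlap}, summed over the $J$ residues, gives (c). \qed

\section{The weights $w_s$}\label{sec:family}

Throughout this section $1<q<\infty$, $a=dq-n>0$, and $\mathcal{M}g(x)=\sup_{L>0}(2L)^{-n}\int_{Q(x,L)}|g|$ is the Hardy--Littlewood maximal operator on $\mathbb{R}^n$, which is bounded on the unweighted space $L^q(\mathbb{R}^n)$.

\subsection{The mechanism}

A counterexample to (ii) cannot depend on time alone. If $w(x,t)=\omega(t)$, then the product in \eqref{eq:Aq} for $R(y,\tau,L)$ is the product in \eqref{eq:Aq1d} at $\tau$ with $\ell=L^p$, so $w\in A_q^+(0)$ means $\omega\in A_q^+$. Moreover $Nf(x,t)\le M^+[G(x,\cdot)](t)$ with $G(x,u)=\mathcal{M}[f(\cdot,u)](x)$. Sawyer's theorem for each $x$, the Hardy--Littlewood theorem for each $u$, and Lemma~\ref{lem:boxes}(c) give (S).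

So we let space and time interact. Let $h>0$ be continuous on $[0,\infty)$ and
\[
w(x,t)=h(|x|)\,e^{(q-1)t},\qquad\sigma(x,t)=w(x,t)^{1-q'}=h(|x|)^{1-q'}e^{-t};
\]
the rate $q-1$ is chosen so that the factor in $\sigma$ is $e^{-t}$. For $R=R(y,\tau,L)$ and $Q=Q(y,L)$ we have $\int_{-\infty}^\tau e^{(q-1)t}\,dt=e^{(q-1)\tau}/(q-1)$ and $\int_\tau^\infty e^{-t}\,dt=e^{-\tau}$. The exponentials cancel in the product:
\begin{equation}\label{eq:product}
\frac{w(R^-)}{|R^-|}\Big(\frac{\sigma(R^+)}{|R^+|}\Big)^{q-1}\le\frac1{(q-1)\,(2^nL^d)^q}\int_Qh(|x|)\,dx\,\Big(\int_Qh(|x|)^{1-q'}\,dx\Big)^{q-1}.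
\end{equation}
The exponential concentrates $w$ on $R^-$ and $\sigma$ on $R^+$ in layers of thickness about $1$ at the common face, while the averages divide by the full height $L^p$. Without the exponential the denominator on the right would be $(2L)^{nq}$. For large $L$ we have gained a factor $L^{pq}$, and it can be spent on the growth of $h$. If $h(|x|)^{1-q'}$ is integrable, then for the cubes $Q(0,L)$ the right side of \eqref{eq:product} is bounded as soon as $\int_{Q(0,L)}h(|x|)\,dx\le CL^{dq}$, and this allows $h(r)=(1+r)^a$ with $n+a=dq$.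

The strong type inequality requires slightly more. We test it on one function.

\begin{lemma}\label{lem:unitbox}
Let $f_0=\mathbf{1}_{Q(0,1)\times(1,2)}$. Then $Mf_0(x,t)\ge(1+|x|)^{-d}$ for all $x\in\mathbb{R}^n$ and $0<t<1$.
\end{lemma}

\begin{proof}
Let $L=1+|x|\ge1$ and $R=R(x,1,L)$. Then $(x,t)\in Q(x,L)\times(1-L^p,1)=R^-$ and $Q(0,1)\times(1,2)\subset Q(x,L)\times(1,1+L^p)=R^+$. So $Mf_0(x,t)\ge2^n/(2^nL^d)$.
\end{proof}

Consequently (S) forces $\int(1+|x|)^{-dq}h(|x|)\,dx<\infty$. In terms of the numbers
\[
c_i=2^{-idq}\int_{2^i\le|x|<2^{i+1}}h(|x|)\,dx,\qquad i\ge1,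
\]
the bound $\int_{Q(0,L)}h(|x|)\,dx\le CL^{dq}$ for $L\ge1$ asks that $(c_i)$ be bounded, whereas (S) asks that $(c_i)$ be summable. For $h=h_s$ the number $c_i$ is comparable to $i^{-s}$, which accounts for the threshold $s=1$.

\begin{example}
Let $n=1$ and $p=q=2$, so that $d=3$, $a=5$, $w_0=(1+|x|)^5e^t$ and $\sigma=(1+|x|)^{-5}e^{-t}$. For $R=R(0,\tau,L)$ with $L\ge1$,
\[
w_0(R^-)\le e^\tau\,2L\,(2L)^5,\qquad\sigma(R^+)\le e^{-\tau}\int_{\mathbb{R}}(1+|x|)^{-5}\,dx=\tfrac12e^{-\tau},\qquad|R^-|\,|R^+|=4L^6,
\]
so the product in \eqref{eq:Aq} is at most $8$ for these rectangles. On the other hand $\int(Mf_0)^2w_0\ge\int_{\mathbb{R}}(1+|x|)^{-6}(1+|x|)^5\,dx=\infty$, although $f_0\in L^2(w_0)$.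
\end{example}

\begin{remark}
A positive lag destroys the lower bound of Lemma~\ref{lem:unitbox} where it matters. If $(x,t)\in R^-(\gamma)$ and $R^+(\gamma)$ meets $Q(0,1)\times(1,2)$, then $|x|\le1+2L$ and $t<2-2\gamma L^p$. So for $|x|>1$ the function $M^{\gamma+}f_0(x,t)$ vanishes unless $t<2-2\gamma((|x|-1)/2)^p$, and there the factor $e^{(q-1)t}$ decays faster than any power of $|x|$.
\end{remark}

\subsection{Properties of $h_s$}

Fix $s\ge0$ and write $h=h_s$, $w=w_s$, $\sigma=w^{1-q'}$. Constants may depend on $n,p,q,s$.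

\begin{lemma}\label{lem:h}
Let $\kappa=a+s$ and $C_0=6^a(1+\log6)^s$.
\begin{itemize}
\item[(a)] $h(r)\le e^{\kappa|r-r'|}h(r')$ for all $r,r'\ge0$.
\item[(b)] If $\frac16\le\frac{1+r}{1+r'}\le6$, then $h(r)\le C_0h(r')$.
\item[(c)] $I=\int_{\mathbb{R}^n}h(|x|)^{1-q'}\,dx<\infty$.
\item[(d)] $\int_{\mathbb{R}^n}(1+|x|)^{-dq}h(|x|)\,dx$ is finite if and only if $s>1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $(\log h)'(r)=\frac a{1+r}-\frac s{(1+r)(1+\log(1+r))}$, which is at most $a+s$ in absolute value.

(b) We have $(1+r)^a\le6^a(1+r')^a$ and $1+\log(1+r')\le1+\log6+\log(1+r)\le(1+\log6)(1+\log(1+r))$.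

For (c) and (d) note that $|Q(0,r)|=(2r)^n$, so $\int_{\mathbb{R}^n}\phi(|x|)\,dx=n2^n\int_0^\infty\phi(r)r^{n-1}\,dr$ for $\phi\ge0$.

(c) Since $q'-1=1/(q-1)$, we have $a(q'-1)=\frac{n(q-1)+pq}{q-1}=n+pq'$. Thus $h(r)^{1-q'}=(1+r)^{-n-pq'}(1+\log(1+r))^{s(q'-1)}\le C(1+r)^{-n-pq'/2}$.

(d) Since $a-dq=-n$, the integrand is $(1+r)^{-n}(1+\log(1+r))^{-s}$ with $r=|x|$. For $r\ge1$ the quantity $r^{n-1}(1+r)^{-n}$ lies between $2^{1-n}(1+r)^{-1}$ and $(1+r)^{-1}$, and the substitution $u=1+\log(1+r)$ leads to $\int_{1+\log2}^\infty u^{-s}\,du$.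
\end{proof}

\subsection{Proof of Theorem~\ref{thm:family}(a) and (b)}

\begin{proof}[Proof of \textup{(a)}]
Let $R=R(y,\tau,L)$ and $Q=Q(y,L)$. There are three cases.

\emph{Small rectangles, $L\le1$.} Here \eqref{eq:product} is wasteful, and we use monotonicity in time instead. For $(x,t)\in R^-$ and $(x',t')\in R^+$ we have $|x-x'|\le2$ and $t<t'$, so $w(x,t)\le e^{2\kappa}w(x',t')$ by Lemma~\ref{lem:h}(a). Hence $w(R^-)/|R^-|\le e^{2\kappa}\inf_{R^+}w$, while $(\sigma(R^+)/|R^+|)^{q-1}\le(\inf_{R^+}w)^{-1}$. The product is at most $e^{2\kappa}$.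

\emph{Large rectangles near the axis, $L\ge1$ and $|y|\le2L$.} On $Q$ we have $|x|\le3L$, so $h(|x|)\le(1+3L)^a\le(4L)^a$ and $\int_Qh(|x|)\,dx\le2^n4^aL^{n+a}=2^n4^aL^{dq}$. The other integral in \eqref{eq:product} is at most $I$. So the right side of \eqref{eq:product} is at most $2^{n-nq}4^aI^{q-1}/(q-1)$. This is the case in which the gain $L^{pq}$ is used up.

\emph{Large rectangles far from the axis, $L\ge1$ and $|y|>2L$.} On $Q$ we have $|y|/2\le|x|\le3|y|/2$, so Lemma~\ref{lem:h}(b) gives $\sup_Qh(|x|)\le C_0\inf_Qh(|x|)$. The product of integrals in \eqref{eq:product} is then at most $C_0|Q|\,|Q|^{q-1}=C_0(2L)^{nq}\le C_0(2^nL^d)^q$, and the right side of \eqref{eq:product} is at most $C_0/(q-1)$.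
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
Let $1<r<q$ and $R=R(0,0,L)$ with $L\ge1$. Restricting to $-1<t<0$ and $L/2\le|x|\le L$, a set of measure $(2^n-1)L^n$, we get
\[
w(R^-)\ge e^{-(q-1)}(2^n-1)L^n\,(L/2)^a\,(1+\log(1+L))^{-s}=c_1L^{dq}(1+\log(1+L))^{-s}.
\]
Also $\int_{R^+}w^{1-r'}\ge\int_{Q(0,1)\times(0,1)}w^{1-r'}=c_2>0$, with $c_2$ independent of $L$. Dividing by $|R^\pm|^r=(2^nL^d)^r$, we see that the product in the definition of $A_r^+(0)$ is at least $cL^{d(q-r)}(1+\log(1+L))^{-s}$, which tends to infinity with $L$.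
\end{proof}

\subsection{Failure of the strong type: proof of (d) and of necessity in (c)}

The function $f_0$ of Lemma~\ref{lem:unitbox} is bounded with compact support, so $f_0\in L^q(w)\cap L^1_{\mathrm{loc}}$. Since $e^{(q-1)t}\ge1$ for $0<t<1$,
\[
\int(Mf_0)^qw\ge\int_{\mathbb{R}^n}(1+|x|)^{-dq}h(|x|)\,dx ,
\]
and the right side is infinite for $0\le s\le1$ by Lemma~\ref{lem:h}(d). So (S) fails for $0\le s\le1$.

For (d) let $s=0$, $0<\lambda\le 2^{-d}$ and $T=\lambda^{-1/d}\ge2$. By Lemma~\ref{lem:unitbox}, $Mf_0(x,t)>\lambda$ when $|x|<T-1$ and $0<t<1$, in particular when $T/4\le|x|<T/2$ and $0<t<1$. The last set has measure $(1-2^{-n})T^n$, and $w_0\ge(T/4)^a$ on it. Hence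
\[
w_0(\{Mf_0>\lambda\})\ge cT^{n+a}=c\lambda^{-q}.
\]
So $\lambda\,w_0(\{Mf_0>\lambda\})^{1/q}\ge c^{1/q}$ for $0<\lambda\le2^{-d}$, and the integral that defines $L^{q,r}(w_0)$ diverges at $\lambda=0$ for every $r<\infty$. \qed

\subsection{The strong type for $s>1$: proof of sufficiency in (c)}

By part (b) the weight $w$ lies in no class $A_r^+(0)$ with $r<q$, so Theorem~\ref{thm:weak} and interpolation do not give (S), and we argue directly. Let $f\in L^q(w)\cap L^1_{\mathrm{loc}}$. By Lemma~\ref{lem:boxes}(c) it suffices to bound $Nf$. We have $Nf\le N_{\le1}f+N_{\ge1}f$, where the suprema are restricted to $L\le1$ and to $L\ge1$. At small scales $w$ is essentially constant. At large scales the exponential lets us integrate out the time variable.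

\medskip\noindent\emph{Small scales.} The operator $M$, and with it $N$, is bounded on the unweighted space $L^q(\mathbb{R}^{n+1})$: for $1<r<q$ we have $[1,1]_r=1$, and Theorem~\ref{thm:weak} and Lemma~\ref{lem:interp} apply. Let $C_1$ be the norm of $N$. For $\nu\in\mathbb{Z}^{n+1}$ let $C_\nu=\nu+[0,1)^{n+1}$ and $C_\nu^*=\nu+[-1,2]^{n+1}$. If $z\in C_\nu$ and $L\le1$, then $U(z,L)\subset C_\nu^*$, so $N_{\le1}f\le N(f\mathbf{1}_{C_\nu^*})$ on $C_\nu$. Two points of $C_\nu^*$ differ by at most $3$ in each coordinate, so Lemma~\ref{lem:h}(a) gives $\sup_{C_\nu^*}w\le C_2\inf_{C_\nu^*}w$ with $C_2=e^{3\kappa+3(q-1)}$. Therefore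
\[
\int_{C_\nu}(N_{\le1}f)^qw\le C_1^q\sup_{C_\nu^*}w\int_{C_\nu^*}|f|^q\le C_1^qC_2\int_{C_\nu^*}|f|^qw .
\]
The cubes $C_\nu$ partition $\mathbb{R}^{n+1}$, and each point lies in at most $4^{n+1}$ of the cubes $C_\nu^*$. Summing over $\nu$ bounds $N_{\le1}$ on $L^q(w)$.

\medskip\noindent\emph{Large scales: removing the time variable.} Let $F(y,t)=\int_0^\infty|f(y,t+u)|\,du$ be the integral of $|f|$ over the whole future. Then
\begin{equation}\label{eq:Nstar}
N_{\ge1}f(x,t)\le2^{-n}N_*[F(\cdot,t)](x),\qquad N_*g(x)=\sup_{L\ge1}L^{-d}\int_{Q(x,L)}|g| .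
\end{equation}
Passing from $f$ to $F$ costs only a constant. Fix $y$ and let $\|\cdot\|$ be the norm of $L^q(\mathbb{R},e^{(q-1)t}dt)$. A change of variables gives $\|f(y,\cdot+u)\|=e^{-(q-1)u/q}\|f(y,\cdot)\|=e^{-u/q'}\|f(y,\cdot)\|$, and by Minkowski's integral inequality
\[
\|F(y,\cdot)\|\le\int_0^\infty e^{-u/q'}\,du\;\|f(y,\cdot)\|=q'\|f(y,\cdot)\| .
\]
Integrating the $q$-th power against $h(|y|)\,dy$ gives $\|F\|_{L^q(w)}\le q'\|f\|_{L^q(w)}$. In particular $F(\cdot,t)$ belongs to $L^q(h)=L^q(\mathbb{R}^n,h(|x|)\,dx)$ for almost every $t$. If $N_*$ is bounded on $L^q(h)$ with norm $C_3$, then we apply this for each such $t$ in \eqref{eq:Nstar}, integrate against $e^{(q-1)t}dt$, and obtain $\|N_{\ge1}f\|_{L^q(w)}\le2^{-n}C_3q'\|f\|_{L^q(w)}$.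

\medskip\noindent\emph{The bound for $N_*$.} Let $0\le g\in L^q(h)$. We split the scales as in the proof of (a): $N_*g\le N'g+N''g$, where the supremum is over $1\le L\le|x|/2$ in $N'g(x)$, with $N'g(x)=0$ for $|x|<2$, and over $L\ge\max(1,|x|/2)$ in $N''g(x)$.

For $i\ge1$ let $S_i=\{2^i\le|x|<2^{i+1}\}$ and $S_i^*=\{2^{i-1}\le|y|\le3\cdot2^i\}$. If $x\in S_i$, $1\le L\le|x|/2$ and $y\in Q(x,L)$, then $|x|/2\le|y|\le3|x|/2$, so $y\in S_i^*$. Since $L^{-d}\le L^{-n}$, we get $N'g\le2^n\mathcal{M}(g\mathbf{1}_{S_i^*})$ on $S_i$. We have $1+3\cdot2^i\le6(1+2^{i-1})$, so Lemma~\ref{lem:h}(b) gives $\sup h\le C_0\inf h$ over $S_i^*\supset S_i$. The Hardy--Littlewood theorem then gives $\int_{S_i}(N'g)^qh\le C\int_{S_i^*}g^qh$ with $C$ independent of $i$. A point $y$ lies in $S_i^*$ only if $|y|/3\le2^i\le2|y|$, which holds for at most three values of $i$. Summing over $i$ bounds $N'$ on $L^q(h)$, for every $s\ge0$.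

For $N''$ we use the total integral of $g$. By H\"older's inequality and Lemma~\ref{lem:h}(c), $\int_{\mathbb{R}^n}g\le I^{1/q'}\|g\|_{L^q(h)}$. Since $\max(1,|x|/2)\ge\frac13\cdot1+\frac23\cdot\frac{|x|}2=\frac{1+|x|}3$,
\[
N''g(x)\le3^dI^{1/q'}(1+|x|)^{-d}\|g\|_{L^q(h)},
\]
and so
\[
\int_{\mathbb{R}^n}(N''g)^qh\le3^{dq}I^{q-1}\|g\|_{L^q(h)}^q\int_{\mathbb{R}^n}(1+|x|)^{-dq}h(|x|)\,dx .
\]
The last integral is finite by Lemma~\ref{lem:h}(d). This is the only place where $s>1$ is used, and the integral is the one that $f_0$ showed to be necessarily finite. The proof of Theorem~\ref{thm:family} is complete. \qed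

\section{Proof of Corollary~\ref{cor:chain}}\label{sec:chain}

The equality $A_q^+(0)=\{w:\text{(W) holds}\}$ is Theorem~\ref{thm:weak} with $v=w$. Since (S) implies (W), the second inclusion follows. If $w\in A_r^+(0)$ with $1<r<q$, then $M$ is of weak type $(r,r)$ by Theorem~\ref{thm:weak} and of strong type $(q,q)$ by Lemma~\ref{lem:interp}. This is the first inclusion, and with the pair of exponents $(r,q)$ replaced by $(q,r)$, $r>q$, it is the last assertion. Both inclusions are strict by Theorem~\ref{thm:family}: the weight $w_2$ satisfies (S) and lies in no $A_r^+(0)$ with $1<r<q$, and the weight $w_0$ lies in $A_q^+(0)$ and does not satisfy (S). \qed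

\begin{thebibliography}{9}

\bibitem{PWNI}
\emph{Parabolic weighted norm inequalities},
\texttt{http://math.aalto.fi/\~{}jkkinnun/files/parabolic\_wne.pdf}.

\end{thebibliography}
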